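\title{Irreducible and prime elements in rings of generalized power series with nonpositive exponents}

\begin{abstract}
Let $k$ be an ordered field, $G$ a divisible ordered abelian group, and $k((G^{\le 0}))$ the ring of generalized power series over $k$ with exponents in $G^{\le 0}$. We show that all irreducible elements of this ring are prime unless $G$ has a smallest nonzero convex subgroup and this subgroup is not isomorphic to $\mathbb R$; in that case, for instance for $G=\mathbb Q$, there is an irreducible element that is not prime. For all $k$ and $G$, every irreducible with nonzero constant term is prime, and all irreducibles of $k((G^{<0}))\oplus\mathbb Z$ are prime. The ring $k((G^{\le 0}))$ is a GCD domain exactly when $G=0$ or $G\cong\mathbb R$. The main tool is a structure theorem: for a field $K$ of characteristic $0$ and a subgroup $H\le\mathbb R$, the ring of series in $K((H))$ with bounded support is a polynomial ring over the group ring $K[H]$. Its proof rests on a Leibniz rule for truncation.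
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $k$ be a field and $G$ an ordered abelian group. A \emph{generalized power series} is a formal sum $f=\sum_{g\in G}f_gt^g$ with $f_g\in k$ whose support $\operatorname{supp}f=\{g: f_g\ne0\}$ is a well-ordered subset of $G$. If $X,Y\subseteq G$ are well-ordered, then $X+Y$ is well-ordered and each of its elements is a sum $g+g'$ with $g\in X$, $g'\in Y$ in only finitely many ways. So series can be added termwise and multiplied by convolution, with $\operatorname{supp}(ff')\subseteq\operatorname{supp}f+\operatorname{supp}f'$, and it is a standard fact that they form a field $k((G))$. For $X\subseteq G$ let $k((X))$ be the set of series with support in $X$, and put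
\[
R_G=k((G^{\le0})),\qquad G^{\le 0}=\{g\in G:g\le0\},\qquad G^{<0}=\{g\in G:g<0\}.
\]
The set $R_G$ is a subring of $k((G))$. The \emph{constant term} $f\mapsto f_0$ is a ring homomorphism $R_G\to k$, because $g+g'=0$ with $g,g'\le0$ forces $g=g'=0$. Its kernel is $k((G^{<0}))$. When $k$ has characteristic $0$, the series with constant term in $\mathbb Z$ form a subring
\[
Z_G=k((G^{<0}))\oplus\mathbb Z\subseteq R_G .
\]

From now on $k$ is an ordered field and $G$ is divisible. Order $k((G))$ by declaring $f\neq0$ positive if its coefficient at $\min\operatorname{supp}f$ is positive. Then $t^g$ is larger than every element of $k$ for $g<0$ and smaller than every positive element of $k$ for $g>0$. If $k\subseteq\mathbb R$, the ring $Z_G$ sits in $k((G))$ as $\mathbb Z$ sits in $\mathbb R$: nonzero elements of $Z_G$ have absolute value at least $1$, and every $f$ satisfies $z\le f<z+1$ for some $z\in Z_G$ (take $z=\sum_{g<0}f_gt^g+\lfloor f_0\rfloor$, and subtract $1$ if $f_0\in\mathbb Z$ and $\sum_{g>0}f_gt^g<0$). It is natural to ask how much of the arithmetic of $\mathbb Z$ such a ring retains.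

Recall that a nonzero nonunit $p$ of an integral domain is \emph{irreducible} if $p=uv$ forces $u$ or $v$ to be a unit, and \emph{prime} if $p\mid uv$ forces $p\mid u$ or $p\mid v$. Primes are irreducible. It is known that the prime (respectively irreducible) elements of $Z_G$ are of two types: the primes of $\mathbb Z$, and the prime (respectively irreducible) elements of $R_G$ with constant term $\pm1$. This leads from $Z_G$ to $R_G$ and to the following question, posed in \cite{PI}.
\begin{quote}
\emph{Is every irreducible element of $k((G^{\le0}))$ prime, for every ordered field $k$ and every divisible ordered abelian group $G$?}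
\end{quote}

The simplest cases suggest that the answer is yes. For the non-divisible group $\mathbb Z$, well-ordered subsets of $\mathbb Z^{\le0}$ are finite, and $R_{\mathbb Z}$ is the polynomial ring $k[t^{-1}]$. For divisible $G\ne0$ unique factorization is lost, since for $g<0$ the principal ideals $(t^{g})\subset(t^{g/2})\subset(t^{g/4})\subset\cdots$ increase strictly. What may survive is uniqueness: if irreducibles are prime, then a factorization into irreducibles, where one exists, is unique up to order and units. This does survive in the subring of $R_{\mathbb Q}$ of series with finite support. That subring is the increasing union of the polynomial rings $k[t^{-1/n!}]$, all with unit group $k^*$; an equation $pq=uv$ with $p$ irreducible lives in one of them, and there $p$ is irreducible, hence prime. Infinite supports bring one new feature: the supremum of a support need not be attained, and need not belong to $G$. This feature decides the question.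

A subgroup $C\le G$ is \emph{convex} if $|x|\le|c|$ and $c\in C$ imply $x\in C$. Isomorphisms of ordered groups are understood to preserve the order. A \emph{GCD domain} is an integral domain in which any two nonzero elements have a common divisor that is divisible by every common divisor.

\begin{theorem}\label{thm:main}
Let $k$ be an ordered field and $G$ a divisible ordered abelian group.
\begin{enumerate}
\item[(1)] Every irreducible element of $R_G$ with nonzero constant term is prime.
\item[(2)] All irreducible elements of $R_G$ are prime if and only if the following condition does \emph{not} hold: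
\begin{itemize}
\item[$(\ast)$] $G$ has a smallest nonzero convex subgroup $H_0$, and $H_0\not\cong(\mathbb R,+,<)$.
\end{itemize}
\item[(3)] All irreducible elements of $Z_G=k((G^{<0}))\oplus\mathbb Z$ are prime.
\item[(4)] $R_G$ is a GCD domain if and only if $G=0$ or $G\cong\mathbb R$.
\end{enumerate}
\end{theorem}

So the answer to the question is no: $(\ast)$ holds for $G=\mathbb Q$, and $k((\mathbb Q^{\le0}))$ has an irreducible element that is not prime, for every $k$. The answer is yes for $G=\mathbb R$. For lexicographic products with the first factor dominant, $H_0$ is the last factor in $\mathbb R\times\mathbb Q$ and in $\mathbb Q\times\mathbb R$; thus $(\ast)$ holds for the first group and fails for the second, where all irreducibles are prime although $R_G$ is not a GCD domain. The proof uses only that $k$ has characteristic $0$. Divisibility of $G$ cannot be dropped from (2): the group $\mathbb Z$ satisfies $(\ast)$, and irreducibles of $k[t^{-1}]$ are prime.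

Here is the mechanism behind the negative answer, for $G=\mathbb Q$. Take strictly increasing sequences of rationals $\lambda_n\to\sqrt2$ and $\mu_n\to-\sqrt2$, and put $x=\sum_nt^{\lambda_n}$, $y=\sum_nt^{\mu_n}$ and $f=xy$. All exponents $\lambda_n+\mu_m$ of $f$ are negative, so $f\in R_{\mathbb Q}$, but $x\notin R_{\mathbb Q}$. To turn $f=xy$ into a factorization in $R_{\mathbb Q}$ one would shift it to $(t^{-q}x)(t^qy)$, which requires $\sqrt2-q\le0$ and $q-\sqrt2\le0$. No rational $q$ does this. Shifting each factor separately is possible, at the cost of a monomial: $(t^{-2}x)(ty)=t^{-1}f$. So $f$ divides a product of two elements of $R_{\mathbb Q}$, and one expects that it divides neither. Over $\mathbb R$ the shift $q=\sqrt2$ is available and the example disappears.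

To make this a proof one must know that $f$ has no factorization other than the visible one, that is, that $x$ and $y$ behave like independent variables. The place to say this is a ring that contains $x$ and $y$ and in which monomials are units, but which is not yet a field. For a field $K$ of characteristic $0$ and a subgroup $H\le\mathbb R$, let $B=B_H(K)$ be the ring of those series in $K((H))$ whose support is bounded above in $\mathbb R$, and let $D=K[H]\subseteq B$ be the subring of series with finite support, the group ring of $H$. Both are integral domains, being subrings of the field $K((H))$.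

\begin{theorem}\label{thm:poly}
Let $K$ be a field of characteristic $0$ and $H$ a subgroup of $\mathbb R$. Then $B_H(K)$ is a polynomial ring over $K[H]$, in a possibly infinite set of variables.
\end{theorem}

Section~\ref{sec:model} shows the method of proof on a quadratic equation, and Sections~\ref{sec:trunc} and~\ref{sec:poly} carry it out. Section~\ref{sec:div} derives the divisibility theory of $B$, including the additivity of the supremum of the support, which measures when an element of $B$ has only nonpositive exponents. Section~\ref{sec:layer} reduces a general $G$ to subgroups of $\mathbb R$, and Sections~\ref{sec:prime}--\ref{sec:rest} prove Theorem~\ref{thm:main}.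

\section{Truncating a square}\label{sec:model}

In Sections~\ref{sec:model}--\ref{sec:div}, $K$ is a field of characteristic $0$, $H\le\mathbb R$, $B=B_H(K)$ and $D=K[H]$. For $a\in B$ and $X\subseteq\mathbb R$ put $a_X=\sum_{g\in X\cap H}a_gt^g$, and abbreviate $a_{\le c}=a_{(-\infty,c]}$, $a_{<c}=a_{(-\infty,c)}$, $a_{>c}=a_{(c,\infty)}$. An \emph{initial segment} is a downward closed set $U\subseteq\mathbb R$, and the series $a_U$ are the \emph{truncations} of $a$. The map $a\mapsto a_U$ is $K$-linear, and $(t^ha)_U=t^ha_{U-h}$ for $h\in H$. For $a\ne0$ let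
\[
s(a)=\sup\operatorname{supp}a\in\mathbb R .
\]

Let $y\in B$ be a series whose exponents form a strictly increasing sequence $\lambda_1<\lambda_2<\cdots$ with limit $0$. We show by hand that $y$ satisfies no equation of degree $1$ or $2$ over $D$. We use two properties: $D$ is closed under truncation, and $y_{\le c}\in D$ for $c<0$, while $y_{\le c}=y$ for $c\ge0$.

First, for $q\in D$ and $c\in\mathbb R$,
\begin{equation}\label{eq:lin}
(qy)_{\le c}\equiv q_{\le c}\,y\pmod D,
\end{equation}
because $(t^hy)_{\le c}=t^hy_{\le c-h}$ equals $t^hy$ if $h\le c$ and lies in $D$ otherwise. Second, for $c<0$,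
\begin{equation}\label{eq:sq}
(y^2)_{\le c}\equiv 2\,y_{\le c}\,y\pmod D .
\end{equation}
Indeed, $(y^2)_{\le c}$ collects the pairs $(m,n)$ with $\lambda_m+\lambda_n\le c$. All pairs with $\lambda_m\le c$ or $\lambda_n\le c$ qualify, and they contribute $2y_{\le c}y-(y_{\le c})^2$. For a remaining pair let $\lambda$ be the least exponent above $c$; then $\lambda_m,\lambda_n\ge\lambda$, so $\lambda_m,\lambda_n\le c-\lambda<0$, and there are finitely many such pairs. Formula~\eqref{eq:sq} is the rule $d(y^2)=2y\,dy$, with truncation below the supremum in the role of $d$.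

\emph{Degree $1$.} Suppose $qy\in D$ with $0\ne q\in D$, and let $\kappa t^h$ be the lowest term of $q$. Truncating at $h$ and using \eqref{eq:lin} gives $\kappa t^hy\in D$, which is false.

\emph{Degree $2$.} Suppose $p_2y^2+p_1y+p_0=0$ with $p_i\in D$ and $p_2\neq0$. Dividing by the lowest term of $p_2$, we may assume $p_2=1+\sum_i\kappa_it^{h_i}$ with all $h_i>0$. A first truncation, at $0$, simplifies the leading coefficient: $(y^2)_{\le0}=y^2$, the terms $(t^{h_i}y^2)_{\le0}=t^{h_i}(y^2)_{\le-h_i}$ lie in $Dy+D$ by \eqref{eq:sq}, and so does $(p_1y)_{\le 0}$ by \eqref{eq:lin}. We obtain $y^2+q_1y+q_0=0$ with $q_i\in D$. A second truncation, at any $c<0$, lowers the degree: by \eqref{eq:lin} and \eqref{eq:sq}, $\bigl(2y_{\le c}+(q_1)_{\le c}\bigr)y\in D$. By the case of degree $1$, $2y_{\le c}+(q_1)_{\le c}=0$ for every $c<0$. Hence $2y=-(q_1)_{<0}\in D$, which is false because $2\ne0$ in $K$.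

The last step divides by the degree, and this is not an accident of the method.

\begin{example}\label{ex:charp}
Let $K$ have characteristic $p>0$, let $H=\mathbb Q$ and $y=\sum_{n\ge1}t^{-1/p^n}$. The coefficient of $t^g$ in $y^p$ counts the $p$-tuples of exponents of $y$ with sum $g$; cyclic rotation groups the non-constant tuples into orbits of size $p$, so $y^p=\sum_{n\ge1}t^{-1/p^{n-1}}=t^{-1}+y$. Thus $y\,(y^{p-1}-1)=t^{-1}$, and $y$ is a unit of $B$ outside $D$. The units of a polynomial ring over the domain $D$ lie in $D$, so Theorem~\ref{thm:poly} fails in characteristic $p$. Boundedness of supports is needed as well: for $0<h\in H$ the unit $\sum_{n\ge0}t^{nh}=(1-t^h)^{-1}$ of $K((H))$ is not in $D$.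
\end{example}

\section{Truncating products}\label{sec:trunc}

Everything starts from the fact that a truncation of a product is a \emph{finite} sum of products of pieces of the factors. This is where well-ordering of supports enters.

\begin{lemma}\label{lem:prod}
Let $a,b\in B$ and let $U$ be an initial segment. The map $g\mapsto b_{U-g}$ takes finitely many values $b^{(1)},\dots,b^{(p)}$ on $\operatorname{supp}a$. Its fibers are convex in $\operatorname{supp}a$ and can be numbered so that $I_1<\dots<I_p$. Moreover $(ab)_U=\sum_{j=1}^pa_{I_j}b^{(j)}$, and each $a_{I_j}$ is a difference of two truncations of $a$.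
\end{lemma}

\begin{proof}
The series $b_{U-g}$ is determined by its support $\operatorname{supp}b\cap(U-g)$, a downward closed subset of the well-ordered set $\operatorname{supp}b$. Such subsets are well-ordered by inclusion, and $\operatorname{supp}b\cap(U-g)$ does not increase as $g$ increases. Hence the fibers are convex. If there were infinitely many, their least elements would form an infinite subset of the well-ordered set $\operatorname{supp}a$, which contains a sequence $g_1<g_2<\cdots$; the corresponding supports would decrease strictly, which is impossible. Since $r-g\in U-g$ if and only if $r\in U$, the coefficient of $t^r$ in $\sum_ja_{I_j}b^{(j)}$ is $\sum_ga_gb_{r-g}$ for $r\in U$ and $0$ otherwise. Finally $a_{I_j}=a_{U_j}-a_{U_{j-1}}$, where $U_j$ is the downward closure of $I_1\cup\dots\cup I_j$ and $U_0=\emptyset$.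
\end{proof}

In Section~\ref{sec:model} the coefficient ring $D$ absorbed all proper truncations of $y$. For a series with more complicated support the proper truncations are themselves infinite series, so the coefficient ring must be enlarged. The right measure of complexity is one that proper truncation lowers. Let $\operatorname{ot}(a)$ be the order type of $\operatorname{supp}a$, the unique ordinal isomorphic to it. A proper downward closed subset of a well-ordered set has strictly smaller order type, so $\operatorname{ot}(a_U)<\operatorname{ot}(a)$ whenever $a_U\neq a$.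

For an ordinal $\gamma$ let $S_\gamma$ be the $D$-subalgebra of $B$ generated by $\{a\in B:\operatorname{ot}(a)<\gamma\}$. By a limit ordinal we mean a nonzero ordinal that is not a successor. The following facts describe this filtration.
\begin{itemize}
\item $S_0=S_\omega=D$, since series of finite order type lie in $D$.
\item $S_\gamma=\bigcup_{\delta<\gamma}S_\delta$ for limit $\gamma$, since $\operatorname{ot}(a)<\gamma$ implies $\operatorname{ot}(a)+1<\gamma$.
\item $S_{\gamma+1}=S_\gamma$ if $\gamma$ is not a limit ordinal: the only series of type $0$ is $0$, and a series of type $\delta+1$ is a series of type $\delta$ plus a monomial.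
\item $B=S_{\omega_1}$: a well-ordered subset of $\mathbb R$ is countable, since one can choose a rational number between each element and its successor.
\end{itemize}

\begin{lemma}\label{lem:closed}
$S_\gamma$ is closed under truncation.
\end{lemma}

\begin{proof}
Let $T$ be the set of $a\in S_\gamma$ all of whose truncations lie in $S_\gamma$. It contains $D$ and all series of type $<\gamma$, and it is closed under sums. If $a,b\in T$, then in Lemma~\ref{lem:prod} all $a_{I_j}$ and $b^{(j)}$ lie in $S_\gamma$, so $ab\in T$. Hence $T=S_\gamma$.
\end{proof}

The filtration can grow only in the steps from $S_\gamma$ to $S_{\gamma+1}$ with $\gamma$ a limit ordinal. \emph{For the rest of this section fix a limit ordinal $\gamma$ and put $S=S_\gamma$.} A series $y$ of type $\gamma$ has no largest exponent, so $s(y)$ is not attained, and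
\begin{equation}\label{eq:dich}
y_{\le c}=y\iff c\ge s(y);\qquad\text{every truncation of $y$ other than $y$ lies in $S$.}
\end{equation}

We choose generators of $S_{\gamma+1}$ over $S$. Two kinds of relations must be avoided: a series $y$ and its shift $t^hy$ are dependent over $S$, and a $K$-linear combination of series with the same supremum may fall into $S$. The first is removed by normalizing suprema, the second by linear algebra. Fix a set $\Lambda\subseteq\mathbb R$ of representatives of the cosets of $H$. For $r\in\Lambda$ let $\mathcal Y(r)$ be a maximal set of series $y$ with $\operatorname{ot}(y)=\gamma$ and $s(y)=r$ that is $K$-linearly independent modulo $S$; it exists by Zorn's lemma. Put $\mathcal Y=\mathcal Y_\gamma=\bigcup_{r\in\Lambda}\mathcal Y(r)$. If $\operatorname{ot}(y)=\gamma$ and $s(y)=r+h$ with $r\in\Lambda$, $h\in H$, then $t^{-h}y$ has type $\gamma$ and supremum $r$, so $t^{-h}y\in S+\operatorname{span}_K\mathcal Y(r)$ by maximality. Hence $S_{\gamma+1}=S[\mathcal Y]$. Proposition~\ref{prop:indep} will show that there are no further relations.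

A \emph{multi-index} is a finitely supported map $\alpha:\mathcal Y\to\mathbb N=\{0,1,2,\dots\}$. Write
\[
\mathbf y^\alpha=\prod_{y}y^{\alpha_y},\qquad|\alpha|=\sum_y\alpha_y,\qquad w(\alpha)=\sum_y\alpha_y\,s(y),
\]
and let $\epsilon_y$ be the multi-index with value $1$ at $y$ and $0$ elsewhere. The \emph{weight} $w$ is additive, and $\operatorname{supp}\mathbf y^\alpha\subseteq(-\infty,w(\alpha))$ if $\alpha\ne0$. Let $V_m$ be the $S$-span of the $\mathbf y^\alpha$ with $|\alpha|\le m$, and $V_m=0$ for $m<0$. Then $V_0=S$ and $yV_{m-1}\subseteq V_m$ for $y\in\mathcal Y$. The next lemma generalizes \eqref{eq:lin}: in top degree, truncation acts on the coefficient alone.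

\begin{lemma}\label{lem:top}
\begin{enumerate}
\item[(a)] $V_m$ is closed under truncation.
\item[(b)] For $q\in S$, $|\alpha|=m$ and $c\in\mathbb R$,
$(q\,\mathbf y^\alpha)_{\le c}\equiv q_{\le c-w(\alpha)}\,\mathbf y^\alpha\pmod{V_{m-1}}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $m$; the case $m=0$ is Lemma~\ref{lem:closed}. For $m\geq1$, $V_m$ is generated as an additive group by $V_{m-1}$ and the products $az$ with $a\in V_{m-1}$, $z\in\mathcal Y$. By Lemma~\ref{lem:prod}, $(az)_U=\sum_ja_{I_j}b^{(j)}$, where $a_{I_j}\in V_{m-1}$ by induction and $b^{(j)}\in\{z\}\cup S$ by \eqref{eq:dich}. So $(az)_U\in V_m$.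

(b) Induction on $m$; for $m=0$ the two sides are equal. For $m\ge1$ write $\alpha=\alpha'+\epsilon_z$ and $a=q\,\mathbf y^{\alpha'}\in V_{m-1}$. Apply Lemma~\ref{lem:prod} to $az$ and $U=(-\infty,c]$. By \eqref{eq:dich}, the value $z_{\le c-g}$ equals $z$ exactly for $g\le c-s(z)$ and lies in $S$ otherwise. The fibers of the second kind contribute terms in $V_{m-1}S=V_{m-1}$ by (a), so $(az)_{\le c}\equiv a_{\le c-s(z)}\,z\pmod{V_{m-1}}$. By induction $a_{\le c-s(z)}\equiv q_{\le c-w(\alpha)}\,\mathbf y^{\alpha'}\pmod{V_{m-2}}$; multiply by $z$.
\end{proof}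

If $q=1$ and $c<w(\alpha)$, the right side of (b) is $0$, so $(\mathbf y^\alpha)_{\le c}\in V_{m-1}$. We need to know this element to leading order. For $\delta>0$ and $y\in\mathcal Y$ put
\[
y^{[\delta]}=y_{\le s(y)-\delta}\in S .
\]

\begin{lemma}[Leibniz rule]\label{lem:leibniz}
If $|\alpha|=m\ge1$ and $\delta>0$, then
\[
(\mathbf y^\alpha)_{\le w(\alpha)-\delta}\equiv\sum_{y:\,\alpha_y\ge1}\alpha_y\;y^{[\delta]}\;\mathbf y^{\alpha-\epsilon_y}\pmod{V_{m-2}} .
\]
\end{lemma}

\begin{proof}
Induction on $m$; for $m=1$ the two sides are equal. For $m\ge2$ write $\alpha=\alpha'+\epsilon_z$ and put $a=\mathbf y^{\alpha'}$, $u=w(\alpha')$, $\sigma=s(z)$, $c=u+\sigma-\delta$. Then $\operatorname{supp}a\subseteq(-\infty,u)$, and Lemma~\ref{lem:top}(b) with $q=1$ gives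
\begin{equation}\label{eq:low}
a_{\le d}\in V_{m-2}\quad\text{for every }d<u .
\end{equation}
Since $\operatorname{supp}z$ is well-ordered, it has no points immediately to the right of $\sigma-\delta$: there is $\eta$ with $0<\eta<\delta$ such that $\operatorname{supp}z$ misses $(\sigma-\delta,\sigma-\delta+\eta)$. Cut $a$ into three pieces, as in Figure~\ref{fig:strips}:
\[
a=a_{\le u-\delta}+a'+a_{>u-\eta},\qquad a'=a_{(u-\delta,\,u-\eta]} .
\]
For $g\le u-\delta$ we have $c-g\ge\sigma$, so $z_{\le c-g}=z$. For $u-\eta<g<u$ we have $c-g\in(\sigma-\delta,\sigma-\delta+\eta)$, so $z_{\le c-g}=z^{[\delta]}$. Lemma~\ref{lem:prod}, applied to the first and the third piece, gives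
\[
(az)_{\le c}=a_{\le u-\delta}\,z+(a'z)_{\le c}+a_{>u-\eta}\,z^{[\delta]} .
\]
The middle term lies in $V_{m-2}$: we have $a'\in V_{m-2}$ by \eqref{eq:low}, and in the expansion $(a'z)_{\le c}=\sum_ja'_{I_j}b^{(j)}$ of Lemma~\ref{lem:prod} each $a'_{I_j}$ is in $V_{m-2}$ by Lemma~\ref{lem:top}(a), while $b^{(j)}=z_{\le c-g}$ with $c-g<\sigma$ is in $S$. In the third term $a_{>u-\eta}=a-a_{\le u-\eta}\equiv a\pmod{V_{m-2}}$ by \eqref{eq:low}, so this term is congruent to $z^{[\delta]}\,\mathbf y^{\alpha-\epsilon_z}$. In the first term, induction gives $a_{\le u-\delta}\equiv\sum_y\alpha'_y\,y^{[\delta]}\,\mathbf y^{\alpha'-\epsilon_y}\pmod{V_{m-3}}$, so $a_{\le u-\delta}\,z\equiv\sum_y\alpha'_y\,y^{[\delta]}\,\mathbf y^{\alpha-\epsilon_y}\pmod{V_{m-2}}$. Adding the first and third terms gives the claim, since $\alpha_z=\alpha'_z+1$ and $\alpha_y=\alpha'_y$ for $y\ne z$.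
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!35] (0,0) rectangle (2,4);
\fill[gray!12] (2,0) -- (2,4) -- (4.2,1.8) -- (4.2,0) -- cycle;
\fill[gray!35] (4.2,0) rectangle (5,1);
\draw[dashed] (0,4) -- (5,4) -- (5,0);
\draw[dotted,thick] (0,1) -- (5,1);
\draw[dotted,thick] (0,1.8) -- (5,1.8);
\draw[thick] (1.6,4.4) -- (5.4,0.6) node[right] {$g+g'=c$};
\draw[->] (0,0) -- (5.8,0) node[right] {$g$};
\draw[->] (0,0) -- (0,4.6) node[above] {$g'$};
\node[below] at (2,0) {$u-\delta$};
\node[below] at (4.1,0) {$u-\eta$};
\node[below] at (5.05,-0.05) {$u$};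
\node[left] at (0,4) {$\sigma$};
\node[left] at (0,1.8) {$\sigma-\delta+\eta$};
\node[left] at (0,1) {$\sigma-\delta$};
\node at (1,2.8) {I};
\node at (3,0.5) {II};
\node at (4.6,0.5) {III};
\end{tikzpicture}
\caption{Truncating a product $az$ at $c=u+\sigma-\delta$, where the exponents $g$ of $a$ satisfy $g<u$ and the exponents $g'$ of $z$ satisfy $g'<\sigma$. The pairs $(g,g')$ on or below the line contribute. Strip I gives $a_{\le u-\delta}\,z$. Strip III gives $a_{>u-\eta}\,z_{\le\sigma-\delta}$, because $z$ has no exponent between the dotted lines. Strip II stays away from both $u$ and $\sigma$ and is of lower order.}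
\label{fig:strips}
\end{figure}

\section{The polynomial structure of $B$}\label{sec:poly}

We repeat the two truncations of Section~\ref{sec:model}. The first makes the coefficients in top degree monomials, which commute with truncation; the second differentiates the relation.

\begin{proposition}\label{prop:indep}
Let $\gamma$ be a limit ordinal. Then $\mathcal Y_\gamma$ is algebraically independent over $S_\gamma$, so $S_{\gamma+1}$ is the polynomial ring $S_\gamma[\mathcal Y_\gamma]$.
\end{proposition}

\begin{proof}
We keep the notation of Section~\ref{sec:trunc}. Suppose there is a relation $\sum_{|\alpha|\le n}q_\alpha\mathbf y^\alpha=0$ with $q_\alpha\in S$ and $q_\alpha\neq0$ for some $\alpha$ with $|\alpha|=n$, and take $n$ minimal. Then $n\ge1$, and minimality gives: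
\begin{equation}\label{eq:min}
\text{if }p_\beta\in S\text{ and }\sum_{|\beta|=n-1}p_\beta\,\mathbf y^\beta\in V_{n-2},\text{ then all }p_\beta=0 .
\end{equation}

\emph{First truncation.} Let $c_0$ be the minimum of $\min\operatorname{supp}q_\alpha+w(\alpha)$ over the $\alpha$ with $|\alpha|=n$ and $q_\alpha\ne0$, and put $h_\alpha=c_0-w(\alpha)$. For $|\alpha|=n$, the series $(q_\alpha)_{\le h_\alpha}$ is the lowest term $\kappa_\alpha t^{h_\alpha}$ of $q_\alpha$ if $\alpha$ attains the minimum, and is $0$ otherwise. Let $E\neq\emptyset$ be the set of $\alpha$ attaining the minimum; thus $\kappa_\alpha\in K^*$ and $h_\alpha\in H$ for $\alpha\in E$. Truncating the relation at $c_0$ and using both parts of Lemma~\ref{lem:top}, we get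
\begin{equation}\label{eq:newrel}
\sum_{\alpha\in E}\kappa_\alpha t^{h_\alpha}\mathbf y^\alpha+\sum_{|\beta|\le n-1}q'_\beta\,\mathbf y^\beta=0,\qquad q'_\beta\in S .
\end{equation}

\emph{Second truncation.} Let $\delta>0$ and truncate \eqref{eq:newrel} at $c_0-\delta$. For $\alpha\in E$, Lemma~\ref{lem:leibniz} gives
\[
(t^{h_\alpha}\mathbf y^\alpha)_{\le c_0-\delta}=t^{h_\alpha}(\mathbf y^\alpha)_{\le w(\alpha)-\delta}\equiv\sum_y\alpha_y\,t^{h_\alpha}y^{[\delta]}\,\mathbf y^{\alpha-\epsilon_y}\pmod{V_{n-2}} .
\]
By Lemma~\ref{lem:top}, a term with $|\beta|=n-1$ becomes $(q'_\beta)_{\le c_0-w(\beta)-\delta}\,\mathbf y^\beta$ modulo $V_{n-2}$, and the terms with $|\beta|\le n-2$ stay in $V_{n-2}$. Collect the coefficients of each $\mathbf y^\beta$ with $|\beta|=n-1$. They lie in $S$, so they vanish by \eqref{eq:min}: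
\begin{equation}\label{eq:coef}
(q'_\beta)_{\le c_0-w(\beta)-\delta}+\sum_{y:\ \beta+\epsilon_y\in E}(\beta_y+1)\,\kappa_{\beta+\epsilon_y}\,t^{h_{\beta+\epsilon_y}}\,y^{[\delta]}=0\qquad(\delta>0).
\end{equation}

\emph{Conclusion.} Since $E\ne\emptyset$ and $n\ge1$, there is $\beta$ with $|\beta|=n-1$ for which the set $N$ of $y$ with $\beta+\epsilon_y\in E$ is nonempty. For $y\in N$ we have $s(y)=c_0-w(\beta)-h_{\beta+\epsilon_y}\in c_0-w(\beta)+H$. So all $s(y)$ with $y\in N$ lie in one coset of $H$; by the normalization of suprema they equal its representative $r$, and $N\subseteq\mathcal Y(r)$. The exponents $h_{\beta+\epsilon_y}$ then have the common value $h=c_0-w(\beta)-r$. With $\ell=\sum_{y\in N}(\beta_y+1)\kappa_{\beta+\epsilon_y}\,y$, equation \eqref{eq:coef} reads $(q'_\beta+t^h\ell)_{\le h+r-\delta}=0$ for all $\delta>0$. As $\operatorname{supp}(t^h\ell)\subseteq(-\infty,h+r)$, this gives $t^h\ell=-(q'_\beta)_{<h+r}$, which lies in $S$ by Lemma~\ref{lem:closed}. Multiplying by $t^{-h}\in D$ gives $\ell\in S$. The coefficients $(\beta_y+1)\kappa_{\beta+\epsilon_y}$ are nonzero because $K$ has characteristic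 $0$. This contradicts the independence of $\mathcal Y(r)$ modulo $S$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
Choose $\mathcal Y_\delta$ for every limit ordinal $\delta<\omega_1$, and let $\mathcal X_\gamma$ be the union of the $\mathcal Y_\delta$ with $\delta<\gamma$. We show by induction on $\gamma\le\omega_1$ that $\mathcal X_\gamma$ is algebraically independent over $D$ and $S_\gamma=D[\mathcal X_\gamma]$. For $\gamma=0$ there is nothing to prove. In the step from $\gamma$ to $\gamma+1$ nothing changes if $\gamma$ is not a limit; if $\gamma$ is a limit, then $S_{\gamma+1}=D[\mathcal X_\gamma][\mathcal Y_\gamma]$ is a polynomial ring over a polynomial ring by Proposition~\ref{prop:indep}. At limit stages both sides are unions, and a relation involves finitely many variables. Thus $B=S_{\omega_1}=D[\mathcal X]$ with $\mathcal X=\mathcal X_{\omega_1}$.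
\end{proof}

The construction leaves room for choices, and we use this to make given series into variables.

\begin{corollary}\label{cor:choose}
Let $\mathcal F\subseteq B$ be a set of series of order type $\omega$. Suppose that members of $\mathcal F$ whose suprema are congruent modulo $H$ have equal suprema, and that the members with a given supremum are $K$-linearly independent modulo $D$. Then the set $\mathcal X$ of variables can be chosen to contain $\mathcal F$.
\end{corollary}

\begin{proof}
At the stage $\gamma=\omega$ we have $S=D$. Choose $\Lambda$ to contain $s(\mathcal F)$, and use Zorn's lemma to extend $\{y\in\mathcal F:s(y)=r\}$ to a maximal set $\mathcal Y(r)$.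
\end{proof}

\section{Suprema and divisibility in $B$}\label{sec:div}

To return from $B$ to series with nonpositive exponents we must control the suprema of the factors of a product. The inequality $s(ab)\le s(a)+s(b)$ holds because $\operatorname{supp}(ab)\subseteq\operatorname{supp}a+\operatorname{supp}b$. When a supremum is not attained there is no top term to look at, and all exponents near $s(a)+s(b)$ might cancel; in Example~\ref{ex:charp} two factors with supremum $0$ have a product with supremum $-1$. In characteristic $0$ the polynomial structure excludes this: at each step of the filtration, $s$ is read off from the coefficients like a weighted degree.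

\begin{proposition}\label{prop:sup}
$s(ab)=s(a)+s(b)$ for all nonzero $a,b\in B$.
\end{proposition}

\begin{proof}
We prove additivity on $S_\gamma$ by induction on $\gamma$. On $S_0=D$ the suprema are maxima, and the product of the top terms is the top term of the product. Limit stages are unions, and $S_{\gamma+1}=S_\gamma$ unless $\gamma$ is a limit. So let $\gamma$ be a limit, assume additivity on $S=S_\gamma$, and use the notation of Section~\ref{sec:trunc}. We claim that
\begin{equation}\label{eq:gauss}
s(a)=\max_{q_\alpha\ne0}\bigl(s(q_\alpha)+w(\alpha)\bigr)\qquad\text{for }0\ne a=\sum_\alpha q_\alpha\mathbf y^\alpha\in S[\mathcal Y].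
\end{equation}
The inequality $\le$ holds because $q_\alpha\mathbf y^\alpha$ has support in $(-\infty,s(q_\alpha)+w(\alpha)]$. For $\ge$ we show, by induction on the total degree $n$ of $a$, that if $a$ has support in $(-\infty,c]$, then $s(q_\alpha)+w(\alpha)\le c$ for all $\alpha$ with $q_\alpha\neq0$. By Lemma~\ref{lem:top},
\[
a=a_{\le c}\equiv\sum_{|\alpha|=n}(q_\alpha)_{\le c-w(\alpha)}\,\mathbf y^\alpha\pmod{V_{n-1}} .
\]
By Proposition~\ref{prop:indep} we may compare coefficients: $q_\alpha=(q_\alpha)_{\le c-w(\alpha)}$ for $|\alpha|=n$, which is the desired inequality in degree $n$. So the part of $a$ of degree $n$ has support in $(-\infty,c]$, and therefore so has the remaining part, which is $0$ or has smaller degree. This proves \eqref{eq:gauss}.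

Let $a=\sum p_\alpha\mathbf y^\alpha$ and $b=\sum q_\beta\mathbf y^\beta$ be nonzero. Number the finitely many variables involved and order multi-indices lexicographically; this total order is compatible with addition. Let $\alpha^*$ and $\beta^*$ be the largest multi-indices at which the maximum in \eqref{eq:gauss} is attained for $a$ and for $b$, and put $M=s(a)+s(b)-w(\alpha^*+\beta^*)$. The coefficient of $\mathbf y^{\alpha^*+\beta^*}$ in $ab$ is the finite sum of the $p_\alpha q_\beta$ with $\alpha+\beta=\alpha^*+\beta^*$. For a nonzero term, additivity on $S$ and \eqref{eq:gauss} give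
\[
s(p_\alpha q_\beta)=s(p_\alpha)+s(q_\beta)\le s(a)-w(\alpha)+s(b)-w(\beta)=M,
\]
with equality if and only if both $\alpha$ and $\beta$ attain their maxima. In that case $\alpha\le\alpha^*$ and $\beta\le\beta^*$, and $\alpha+\beta=\alpha^*+\beta^*$ forces $(\alpha,\beta)=(\alpha^*,\beta^*)$. So all other terms have support in $(-\infty,M']$ for some $M'<M$, and above $M'$ the sum agrees with $p_{\alpha^*}q_{\beta^*}$. The coefficient is therefore nonzero with supremum $M$, and \eqref{eq:gauss} for $ab$ gives $s(ab)\ge M+w(\alpha^*+\beta^*)=s(a)+s(b)$.
\end{proof}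

We recall why irreducibles are prime in any GCD domain. One has $\gcd(ac,bc)=c\gcd(a,b)$ up to units: write $\gcd(ac,bc)=ce$, which is possible since $c$ is a common divisor; then $e$ divides $a$ and $b$, and $c\gcd(a,b)$ divides $ce$. If $p$ is irreducible, $p\mid ab$ with $a,b\neq0$ and $p\nmid a$, then $\gcd(p,a)=1$, so $\gcd(pb,ab)=b$; as $p$ divides $pb$ and $ab$, it divides $b$.

\begin{proposition}\label{prop:B}
Let $B=D[\mathcal X]$ as in Theorem~\ref{thm:poly}.
\begin{enumerate}
\item[(a)] The units of $B$ are the monomials $\kappa t^h$ with $\kappa\in K^*$, $h\in H$.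
\item[(b)] $B$ is a GCD domain; in particular every irreducible of $B$ is prime.
\item[(c)] Distinct $x,y\in\mathcal X$ are non-associate primes of $B$. If $xy=uv$ in $B$, then one of $u,v$ is a unit, or $\{u,v\}=\{\varepsilon x,\varepsilon^{-1}y\}$ for a unit $\varepsilon$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Monomials are units. Units of the polynomial ring $D[\mathcal X]$ over the domain $D$ are units of $D$. On $D\setminus\{0\}$ both $\max\operatorname{supp}$ and $\min\operatorname{supp}$ are additive, so their difference is additive and nonnegative. If $ab=1$, this difference is $0$ for $a$, and $a$ is a monomial.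

(b) The ring $D$ need not be a unique factorization domain, but any two elements of $B$ lie in a subring that is one. Given nonzero $a,b\in B$, choose a finitely generated subgroup $L\le H$ and a finite set $\mathcal F\subseteq\mathcal X$ with $a,b\in T=K[L][\mathcal F]$. As $L$ is torsion-free, $L\cong\mathbb Z^n$, so $T$ is a localization of a polynomial ring in finitely many variables over $K$, hence a unique factorization domain. Let $d$ be a gcd of $a,b$ in $T$ and write $a=da'$, $b=db'$. Since $a',b'$ have no common prime factor in $T$, $a'\mid b'\tau$ implies $a'\mid\tau$ for $\tau\in T$.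

This implication passes to $B$. Indeed, $B$ is a free $T$-module, with basis $(\theta_i)$ consisting of the products of $t^\lambda$, for $\lambda$ in a set of representatives of $H/L$, with monomials in $\mathcal X\setminus\mathcal F$. If $b'u=a'v$ with $u=\sum u_i\theta_i$ and $v=\sum v_i\theta_i$, then $b'u_i=a'v_i$ in $T$, so $a'$ divides every $u_i$ and hence $u$. Now let $e\in B$ be a common divisor, $a=eu$ and $b=ev$. From $eub'=da'b'=eva'$ we get $b'u=a'v$, so $u=a'u'$ with $u'\in B$, and $da'=ea'u'$ gives $d=eu'$. Thus $d$ is a gcd of $a,b$ in $B$.

(c) The quotient $D[\mathcal X]/(x)\cong D[\mathcal X\setminus\{x\}]$ is a domain, so $x$ is prime, and so is $y$. They are not associate, because units lie in $D$ and $x=\varepsilon y$ would be a relation over $D$. Let $xy=uv$. After interchanging $u$ and $v$ we may write $u=xu_1$, so $y=u_1v$. As $y$ is irreducible, $v$ is a unit, or $\varepsilon=u_1$ is a unit and $u=\varepsilon x$, $v=\varepsilon^{-1}y$.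
\end{proof}

\section{Reduction to one archimedean layer}\label{sec:layer}

We return to $k$ and $G$ as in Theorem~\ref{thm:main}. The ring $B$ needs real exponents, while $G$ need not embed in $\mathbb R$. We attach to each $g\ne0$ a quotient $C/A$ of convex subgroups that does embed in $\mathbb R$; exponents outside $C$ turn out to be irrelevant, and those in $A$ are absorbed into the coefficient field.

For $0\ne f\in R_G$ put $m(f)=\min\operatorname{supp}f\le0$. The product of the lowest terms is the lowest term of the product, so $m(uv)=m(u)+m(v)$. If $uv=1$, then $m(u)=m(v)=0$, so the units of $R_G$ are the elements of $k^*$, that is, the $f\ne0$ with $m(f)=0$. For a convex subgroup $C$, the ring $R_C=k((C^{\le0}))$ is a subring of $R_G$ with the same units.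

\begin{lemma}\label{lem:divclosed}
Let $C\le G$ be convex and $0\ne f\in R_C$. If $f=uv$ in $R_G$, then $u,v\in R_C$. Hence irreducibility, and divisibility between nonzero elements of $R_C$, mean the same in $R_C$ and in $R_G$.
\end{lemma}

\begin{proof}
We have $m(f)\le m(u),m(v)\le0$, so $u$ and $v$ have support in $[m(f),0]\subseteq C$.
\end{proof}

We recall some facts on ordered groups. Convex subgroups form a chain: if $c\in C\setminus C'$, then $|x|<|c|$ for all $x\in C'$, so $C'\subseteq C$. A convex subgroup of $G$ is divisible, since $|x/n|\le|x|$, and torsion-free, so it is a $\mathbb Q$-vector space. An ordered group is \emph{archimedean} if for all $x,y>0$ there is $n$ with $x\le ny$; by H\"older's theorem such a group is isomorphic to a subgroup of $(\mathbb R,+,<)$. A nonzero divisible subgroup of $\mathbb R$ contains some $\mathbb Qh$ with $h\ne0$, so it is dense.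

\begin{lemma}[Splitting]\label{lem:split}
Let $C\subseteq C'$ be convex subgroups of $G$ and let $J$ be a $\mathbb Q$-subspace with $C'=J\oplus C$. For $j\in J$ and $c\in C$, $j+c>0$ if and only if $j>0$, or $j=0$ and $c>0$. The map
\[
u=\sum_{j,c}u_{j+c}\,t^{j+c}\ \longmapsto\ \sum_{j}U_jt^j,\qquad U_j=\sum_cu_{j+c}\,t^c,
\]
is a ring isomorphism $k((C'))\to k((C))((J))$, and it maps $R_{C'}$ onto the set of series $U\in k((C))((J^{\le0}))$ with $U_0\in R_C$.
\end{lemma}

\begin{proof}
If $0<j\in J$, then $j>|c|$ for all $c\in C$, since otherwise $j\in C$ by convexity. This gives the description of the order. In particular the projection $\pi:C'\to J$ is weakly increasing. If $X\subseteq C'$ is well-ordered, then so are its fibers $\{c:j+c\in X\}$, and so is $\pi(X)$: a nonempty $Y\subseteq\pi(X)$ has least element $\pi(\min(X\cap\pi^{-1}Y))$. Conversely, if $\pi(X)$ and all fibers are well-ordered, the least element of a nonempty subset of $X$ is found by minimizing first $j$, then $c$. So the map is an additive bijection. It respects products, since on both sides the coefficient at $(j,c)$ of the product of $u$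 and $v$ is the finite sum of the $u_{j_1+c_1}v_{j_2+c_2}$ with $j_1+j_2=j$, $c_1+c_2=c$. The last statement holds because $j+c\le0$ means $j<0$, or $j=0$ and $c\le0$.
\end{proof}

We call $U_0\in k((C))$ the \emph{$0$-component} of $U$. On $k((C))((J^{\le0}))$ it is multiplicative, being the constant term over the field $k((C))$.

\begin{lemma}\label{lem:up}
Let $C\le G$ be convex. If $f$ is prime in $R_C$, then $f$ is prime in $R_G$.
\end{lemma}

\begin{proof}
The element $f$ is a nonzero nonunit of $R_G$. Split with $C'=G$, and let $u\in R_G$ correspond to $U=\sum_{j\le0}U_jt^j$. As $f$ is a nonzero element of the coefficient field $k((C))$, the quotient $u/f$ corresponds to $\sum_{j\le0}(U_j/f)t^j$, which lies in $R_G$ if and only if $U_0/f\in R_C$. So $f\mid u$ in $R_G$ if and only if $f\mid U_0$ in $R_C$. If $f\mid uv$ in $R_G$, then $f\mid U_0V_0$ in $R_C$, so $f\mid U_0$ or $f\mid V_0$ in $R_C$, so $f\mid u$ or $f\mid v$.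
\end{proof}

\subsection*{The layer of an element}
Let $0\ne g\in G$ and put
\[
C=\{x\in G:|x|\le n|g|\text{ for some }n\ge1\},\qquad A=\{x\in G:n|x|<|g|\text{ for all }n\ge1\}.
\]
Both are convex subgroups (for $A$, use $n|x+x'|\le2n\max(|x|,|x'|)$); $C$ is the convex subgroup generated by $g$, and $g\notin A$. A convex subgroup of $C$ containing some $x\notin A$ contains $g$, as $|g|\le n|x|$ for some $n$, and hence equals $C$. So $A$ is the largest proper convex subgroup of $C$. Choose a $\mathbb Q$-subspace $H$ with $C=H\oplus A$. It is nonzero and archimedean: if $0<h\in H$, then $h\notin A$, so a multiple of $h$ exceeds $|g|$, and every element of $C$ is bounded by a multiple of $|g|$. We identify $H$ with a dense subgroup of $\mathbb R$ and put $K=k((A))$, a field of characteristic $0$, and $B=B_H(K)$. By Lemma~\ref{lem:split},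
\begin{equation}\label{eq:RC}
R_C=\{F\in B:\ F=0\text{ or }s(F)\le0,\ \text{and }F_0\in R_A\},
\end{equation}
where $s$ refers to exponents in $H$ and $F_0\in K$ is the $0$-component. If $A=0$, then $C=H$ and $K=R_A=k$, and the condition on $F_0$ is void. We call $(C,A,H,K,B)$ the \emph{layer of $g$}.

\section{Irreducibles that are prime}\label{sec:prime}

Let $f\in R_G$ be irreducible. Then $m(f)<0$. Take the layer of $g=m(f)$; since $\operatorname{supp}f\subseteq[m(f),0]$, we have $f\in R_C$, and we write $F$ for $f$ as an element of $B$. As $m(f)\notin A$, the series $F$ has a negative exponent in $H$. A nonzero $A$ offers many divisors, which an irreducible must avoid.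

\begin{lemma}\label{lem:A}
If $A\ne0$, then $F_0\in k^*$; in particular $f$ has nonzero constant term.
\end{lemma}

\begin{proof}
Suppose $F_0=0$ and take $a\in A^{<0}$. Then $t^{-a}f$ has $0$-component $0$, so it lies in $R_C$ by \eqref{eq:RC}, and $m(t^{-a}f)=m(f)-a\notin A$ is nonzero. So $f=t^a\cdot t^{-a}f$ is a product of two nonunits, a contradiction. Hence $0\ne F_0\in R_A$, and $f=F_0\cdot(F_0^{-1}f)$, where $F_0^{-1}f$ has $0$-component $1$ and so lies in $R_C$. It is a nonunit, because $m(F_0^{-1}f)=m(f)-m(F_0)\notin A$. Therefore $F_0$ is a unit of $R_C$.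
\end{proof}

The plan is to show that $F$ stays irreducible in $B$, where irreducibles are prime, and to descend. The difficulty is the one met in the introduction: a factorization in $B$ has to be shifted into $R_C$ by a monomial, whose exponent must be the supremum of a factor.

\begin{proposition}\label{prop:prime}
Let $f\in R_G$ be irreducible, with layer as above. Suppose that (a) $f$ has nonzero constant term, or (b) $A=0$ and $H=\mathbb R$. Then $f$ is prime in $R_G$.
\end{proposition}

\begin{proof}
In case (a) we have $F_0\in k^*$: by Lemma~\ref{lem:A} if $A\ne0$, and because $F_0$ is the constant term if $A=0$. We then scale $f$ so that $F_0=1$.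

\emph{Step 1: $s(F)=0$, and $F$ is not a unit of $B$.} In case (a), $0\in\operatorname{supp}F$. In case (b), if $s(F)<0$, choose $0<\varepsilon<-s(F)$; then $f=t^{-\varepsilon}\cdot t^\varepsilon f$ is a product of two elements of $R_C$ with negative supremum, hence of nonunits, a contradiction. In both cases $F$ has supremum $0$ and a negative exponent, so it is not a monomial, hence not a unit by Proposition~\ref{prop:B}(a).

\emph{Step 2: $F$ is irreducible in $B$.} Let $F=PQ$ in $B$ and $\sigma=s(P)$. By Proposition~\ref{prop:sup}, $s(Q)=-\sigma$. We claim $\sigma\in H$. In case (b) this holds because $H=\mathbb R$. In case (a) the coefficient of $t^0$ in $PQ$ is nonzero, so there is $h\in\operatorname{supp}P$ with $-h\in\operatorname{supp}Q$; then $h\le\sigma$ and $-h\le-\sigma$, so $\sigma=h\in H$. Now $P'=t^{-\sigma}P$ and $Q'=t^\sigma Q$ have supremum $0$ and product $F$. In case (b) they lie in $R_C$. In case (a), $P'_0Q'_0=F_0=1$, so $P'/P'_0$ and $Q'/Q'_0$ have product $F$ and $0$-component $1$, and they lie in $R_C$. In both cases one of the two factors in $R_C$ is in $k^*$, so $P$ or $Q$ is a monomial.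

\emph{Step 3: descent.} By Proposition~\ref{prop:B}(b), $F$ is prime in $B$. Let $F\mid UV$ in $R_C$ with $U,V\ne0$; say $U=FW$ with $W\in B$. By Proposition~\ref{prop:sup}, $s(W)=s(U)-s(F)=s(U)\le0$. In case (b) this gives $W\in R_C$. In case (a), $W_0=F_0W_0=U_0\in R_A$, so again $W\in R_C$. Thus $f$ is prime in $R_C$, and in $R_G$ by Lemma~\ref{lem:up}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1) and of the ``if'' part of (2)]
Part (1) is case (a). Suppose $(\ast)$ fails and $f\in R_G$ is irreducible. If $A\ne0$, Lemma~\ref{lem:A} puts us in case (a). If $A=0$, then $C\ne0$ has no proper nonzero convex subgroup. As convex subgroups form a chain, every nonzero one contains $C$, so $C$ is the smallest nonzero convex subgroup of $G$. Since $(\ast)$ fails, $C\cong\mathbb R$, and we may take $H=C=\mathbb R$: case (b).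
\end{proof}

\begin{example}\label{ex:nonvac}
For every $G\ne0$ there are irreducibles with nonzero constant term. Take the layer of any $g\ne0$, fix $0<h\in H$, and let $y=\sum_{n\ge1}t^{-h/n}\in R_C$. It has type $\omega$ and is not in $D=K[H]$, so by Corollary~\ref{cor:choose} it can be taken as a variable, and $B/(1+y)\cong D[\mathcal X\setminus\{y\}]$ is a domain. So $1+y$ is irreducible in $B$. If $1+y=PQ$ in $R_C$, then one factor, say $P$, is a monomial $\kappa t^q$. From $P_0Q_0=1$ we get $q=0$, and $\kappa=P_0$ is a unit of $R_A$, so $\kappa\in k^*$. Hence $1+y$ is irreducible in $R_C$ and in $R_G$, and it is prime by Theorem~\ref{thm:main}(1). If $A=0$, then $y$ itself is an irreducible with constant term $0$: in a factorization $y=PQ$ in $R_C$ one factor is $\kappa t^q$ with $q\le0$, and the other has supremum $-q\le0$, so $q=0$. So case (b) is not contained in case (a).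
\end{example}

\section{An irreducible that is not prime}\label{sec:counter}

In case (b) of Proposition~\ref{prop:prime} the equality $H=\mathbb R$, rather than mere density of $H$, was used only for the claim $\sigma\in H$. We now show that the conclusion fails without it.

\begin{proof}[Proof of the ``only if'' part of Theorem~\ref{thm:main}(2)]
Assume $(\ast)$, and take the layer of some $0\ne g\in H_0$. Here $C\subseteq H_0$ is nonzero, so $C=H_0$, and $A\subsetneq H_0$, so $A=0$. Thus $H_0$ is identified with a dense divisible subgroup $H\le\mathbb R$, which is proper because $H_0\not\cong\mathbb R$, and by \eqref{eq:RC} the ring $R_H$ consists of $0$ and the elements of $B=B_H(k)$ with supremum $\le0$. Choose $\rho\in\mathbb R\setminus H$ and, by density, strictly increasing sequences $\lambda_n,\mu_n$ in $H$ with $\lambda_n\to\rho$ and $\mu_n\to-\rho$. Put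
\[
x=\sum_nt^{\lambda_n},\qquad y=\sum_nt^{\mu_n},\qquad f=xy .
\]
The coefficient of $t^r$ in $f$ is the number of pairs $(n,m)$ with $\lambda_n+\mu_m=r$. In characteristic $0$ this gives $\operatorname{supp}f=\{\lambda_n+\mu_m\}\subseteq H^{<0}$ and $s(f)=0$. So $f$ is a nonzero nonunit of $R_H$.

Since $H$ is divisible and $\rho\notin H$, also $2\rho\notin H$, so $s(x)=\rho$ and $s(y)=-\rho$ are incongruent modulo $H$. The series $x,y$ have type $\omega$ and are not in $D=k[H]$. By Corollary~\ref{cor:choose} they can be taken as two distinct variables of $B$, and Proposition~\ref{prop:B}(c) applies.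

\emph{$f$ is irreducible in $R_H$.} Let $f=uv$ in $R_H$. If $\{u,v\}=\{\kappa t^qx,\kappa^{-1}t^{-q}y\}$ with $q\in H$, then $q+\rho\le0$ and $-q-\rho\le0$, so $\rho=-q\in H$, which is false. Otherwise one factor, say $u$, is a monomial $\kappa t^q$ with $q\le0$, and $v=\kappa^{-1}t^{-q}f$ has supremum $-q\le0$. So $q=0$ and $u\in k^*$.

\emph{$f$ is not prime in $R_H$.} Choose $r',r\in H$ with $r'<\rho<r$. Then $u=t^{-r}x$ and $v=t^{r'}y$ have suprema $\rho-r<0$ and $r'-\rho<0$, so they lie in $R_H$, and $uv=t^{r'-r}f$ with $t^{r'-r}\in R_H$. Thus $f\mid uv$. If $u=fW$ with $W\in R_H\subseteq B$, then canceling $x$ gives $1=t^ryW$, so $y$ is a unit of $B$; but $y$ is not a monomial. If $v=fW$, then canceling $y$ gives $1=t^{-r'}xW$, and $x$ is not a monomial either. So $f\nmid u$ and $f\nmid v$.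

By Lemma~\ref{lem:divclosed}, $f$ is irreducible in $R_G$, and $f\mid uv$, $f\nmid u$, $f\nmid v$ hold in $R_G$.
\end{proof}

For $G=\mathbb Q$, $\rho=\sqrt2$, $r=2$, $r'=1$ this is the example of the introduction.

\section{Integer constant terms and greatest common divisors}\label{sec:rest}

The element $f$ of Section~\ref{sec:counter} has constant term $0$. In $Z_G$ such an element is divisible by the nonunit $2$, and this is why the counterexample does not reach $Z_G$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Put $Z=Z_G$. Units of $Z$ are units of $R_G$, hence constants, so they are $\pm1$. Let $f\in Z$ be irreducible in $Z$ and $n=f_0\in\mathbb Z$. If $n=0$, then $f=2\cdot(f/2)$ is a product of two nonunits of $Z$, a contradiction. So $n\ne0$, and $f=n\cdot(f/n)$, where $f/n$ has constant term $1$ and lies in $Z$. Hence $f/n=1$ or $n=\pm1$.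

If $f=n$, then $f$ is irreducible in $\mathbb Z$, because a factorization into nonunits of $\mathbb Z$ is one into nonunits of $Z$. So $f=\pm p$ with $p$ a prime number. For $u\in Z$ the series $u/p\in R_G$ lies in $Z$ if and only if $u_0\in p\mathbb Z$. So $Z/pZ\cong\mathbb Z/p\mathbb Z$ is a domain and $f$ is prime in $Z$.

Let $n=\pm1$. Then $f\notin k^*$, since otherwise $f=\pm1$. If $f=uv$ in $R_G$, then $u_0v_0=\pm1$, and $f=(u_0^{-1}u)(u_0v)$ with factors of constant terms $1$ and $\pm1$. These factors lie in $Z$, so one of them is $\pm1$, and $u$ or $v$ is in $k^*$. Thus $f$ is irreducible in $R_G$, and prime in $R_G$ by part (1). If $f\mid uv$ in $Z$, then, say, $u=fw$ with $w\in R_G$, and $w_0=\pm u_0\in\mathbb Z$, so $w\in Z$. Hence $f$ is prime in $Z$.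
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(4)]
If $G=0$, then $R_G=k$ is a field.

\emph{The case $G=\mathbb R$.} Here $R_G$ consists of $0$ and the elements of $B=B_{\mathbb R}(k)$ with supremum $\le0$. By Proposition~\ref{prop:sup}, for nonzero $a,b\in R_G$,
\[
a\mid b\text{ in }R_G\iff a\mid b\text{ in }B\text{ and }s(b)\le s(a).
\]
Let $d$ be a gcd of $a,b$ in $B$. Since every real number is an exponent, we can multiply $d$ by a monomial so that $s(d)=\max(s(a),s(b))\le0$. Then $d\in R_G$ and $d$ divides $a$ and $b$ in $R_G$. If $e$ divides $a$ and $b$ in $R_G$, then $e\mid d$ in $B$ and $s(e)\ge\max(s(a),s(b))=s(d)$, so $e\mid d$ in $R_G$. Thus $R_G$ is a GCD domain.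

\emph{The case $G\ne0$ archimedean, $G\not\cong\mathbb R$.} The only nonzero convex subgroup of $G$ is $G$, so $(\ast)$ holds. By part (2) there is an irreducible that is not prime, which cannot happen in a GCD domain.

\emph{The case $G$ not archimedean.} There are $g,a_0>0$ in $G$ with $na_0<g$ for all $n$, so the layer of $g$ has $A\ne0$. Fix $0<h\in H$ and let $y=\sum_{n\ge1}t^{-h/n}$. We show that the common divisors of $t^{-h}$ and $y$ in $R_G$ are exactly the nonzero elements of $R_A$. Let $e$ be a common divisor. By Lemma~\ref{lem:divclosed}, $e$, $t^{-h}/e$ and $y/e$ lie in $R_C\subseteq B$. As $e$ divides the unit $t^{-h}$ of $B$, it is a unit, $e=\kappa t^q$ with $\kappa\in K^*$, $q\in H$. From $e\in R_C$ we get $q\le0$, and from $y/e\in R_C$ we get $s(y/e)=-q\le0$. So $q=0$ and $e=\kappa\in R_A$ by \eqref{eq:RC}. Conversely, if $0\ne\kappa\in R_A$, then $\kappa^{-1}t^{-h}$ and $\kappa^{-1}y$ have only negative exponents in $H$, so they lie in $R_C$. No common divisor $\kappa$ is greatest: $\kappa t^{-a_0}\in R_A$ is another common divisor, and it does not divide $\kappa$, because $t^{a_0}\notin R_G$.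 So $R_G$ is not a GCD domain.
\end{proof}

\begin{thebibliography}{1}
\raggedright
\bibitem{PI}
\emph{Primes and Irreducibles in Truncation Integer Parts of Real Closed Fields},
\texttt{https://mathematik.uni-konstanz.de/\allowbreak
securedl/\allowbreak
sdl-eyJ0eXAiOiJKV1QiLCJhbGciOiJIUzI1NiJ9.\allowbreak
eyJpYXQiOjE3MjY3NzY3NzcsImV4cCI6\allowbreak
MTcyNzQ2Nzk3NywidXNlciI6MCwiZ3Jv\allowbreak
dXBzIjpbMCwtMV0sImZpbGUiOiJmaWxl\allowbreak
YWRtaW4vbWF0aC9hZy1rdWhsbWFubi9E\allowbreak
YXRlaWVuL0VYUF9JTlQ4LnBkZiIsInBh\allowbreak
Z2UiOjEwNTE0MX0.\allowbreak
H3vykzIPYkAqSUfRBP7hE5QsiCKzHtJO-\allowbreak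
PJRa0u3PWw/\allowbreak
EXP\_INT8.pdf}
\end{thebibliography}
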